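# A bounded number of messages cannot match unbounded interaction

## 1. Three theorems on $\hat C_k$ and $\hat C_\infty$

**Theorem 1.** Fix $k\ge 1$, put $r=k+1$ and $q=\lceil\log(4(r+1)p+8)\rceil$, and let $S_{p,q,r}$ be the support set defined below. As $p\to\infty$,
$$(k+1)p\;\le\;\hat C_\infty(S_{p,q,r})\;\le\;(k+1)p+O_k(\log p),$$
while every protocol of form $(YX)^k$ for $S_{p,q,r}$ costs at least $(k+2)p-O_k(\log p)$. Hence there are no $k$ and no function $f(n)=o(n)$ such that $\hat C_k(S)\le\hat C_\infty(S)+f(\hat C_\infty(S))$ for all support sets $S$.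

**Theorem 2.** Let $k\ge1$, $r\ge k+3$, $q=\lceil 4\log p\rceil$. For all large $p$, every $(YX)^k$ protocol for $S_{p,q,r}$ costs at least $(2r-k-3)p-O_{k,r}(\log p)$, while $rp\le\hat C_\infty(S_{p,q,r})\le rp+O_r(\log p)$. Letting $p\to\infty$ and then $r\to\infty$: for every $k$ and every $\varepsilon>0$ there are supports with $\hat C_\infty$ arbitrarily large and $\hat C_k\ge(2-\varepsilon)\hat C_\infty$.

**Theorem 3.** For every $S$ with $a=\widehat a_Y\ge 2$ there is a protocol with 4 messages (starting with $P_Y$) of cost at most $2\log a+\log\log|X|+O(1+\log(1+\log a))$. Hence 4 messages achieve $2\hat C_\infty+\log\log|X|+O(1+\log(1+\hat C_\infty))$.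

**Corollary.** Among supports with $\log\log|X|=o(\hat C_\infty)$, the best constant $c$ in $\hat C_k\le c\,\hat C_\infty+o(\hat C_\infty)$ is exactly $2$ for every fixed number $k\ge4$ of messages.

Logarithms are base 2 and $[n]=\{1,\dots,n\}$. The statements use the following objects.

**Definition (the quantities).** Let $X,Y$ be finite and $S\subseteq X\times Y$, known to two players. $P_X$ holds $x$ and $P_Y$ holds $y$, with $(x,y)\in S$. The *ambiguity set* of $y$ is $a(y)=\{x:(x,y)\in S\}$, and $\widehat a_Y=\max_y|a(y)|$. The players exchange messages so that $P_Y$ learns $x$. $\hat C_\infty(S)$ is the least worst-case number of bits over all protocols obeying the rules of Section 2, and $\hat C_k(S)$ is the same with at most $k$ rounds (here: messages). A protocol *of form $(YX)^k$* has $2k$ slots used alternately by $P_Y,P_X,\dots,P_Y,P_X$, and messages may be empty.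

**Definition (the support $S_{p,q,r}$).** Let $\Sigma=[2^p]$, $J=[2^q]$, $X_0=\{*\}$ and $X_i=(\Sigma\times X_{i-1})^J$. A *system* of height $i$ is a map $j:\bigcup_{d<i}\Sigma^d\to J$. It gives each $x\in X_i$ a *label* $\lambda(x)=(g_1,\dots,g_i)$ by
$$z^0=x,\qquad (g_{d+1},z^{d+1})=z^d_{\,j(g_1\dots g_d)}.$$
Let $\mathcal Y_i$ be the set of nonempty $A\subseteq X_i$ on which $\lambda$ is injective for some system. Then $X=X_r$, $Y=\mathcal Y_r$ and $S_{p,q,r}=\{(x,A):x\in A\}$.

The question behind these theorems is taken from "Communication over Channels with Symbol Synchronization Errors" (https://open.library.ubc.ca/media/download/pdf/24/1.0066430/1): is there a fixed $k$ with $\hat C_k(S)\le\hat C_\infty(S)+o(\hat C_\infty(S))$, uniformly over all support sets? Uniformity means one $k$ and one function $f(n)=o(n)$ serving every $S$. The following is recalled there: $\hat C_\infty\ge\lceil\log\widehat a_Y\rceil$, $\hat C_2\le4\hat C_\infty+3$ and $\hat C_4\le3\hat C_\infty+o(\hat C_\infty)$. Orlitsky showed that two rounds are not optimal in the sense of this bound, and Zhang and Xia that three are not. So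 a bounded number of rounds costs at most a constant factor. Theorem 1 says the factor is never $1+o(1)$: it is at least $1+\frac1{k+1}$. Theorem 2 raises this to $2$ for every $k$. Theorem 3 says that $2$ cannot be improved as long as $\log\log|X|$ is negligible. For unrestricted supports and $k\ge4$ the best constant lies in $[2,3]$ by Theorem 2 and the quoted bound on $\hat C_4$; where in this interval is not determined here.

The last sentence of Theorem 1 follows from the rest. A protocol with at most $k$ messages has form $(YX)^k$ (Section 2), so
$$\hat C_k-\hat C_\infty\ge p-O_k(\log p)\ge\frac{\hat C_\infty}{2k+2}$$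
for large $p$, because $\hat C_\infty/(2k+2)\le p/2+O_k(\log p)$. As $\hat C_\infty\to\infty$, no $f(n)=o(n)$ survives.

## 2. Protocols, transcripts and Kraft's inequality

A protocol obeys three rules. (C1) It is deterministic, and each message depends only on the sender's input and the messages received so far. (C2) Whenever a player sends a message, the receiver knows when it ends, and both players know when the protocol halts. (C3) For every $(x,y)\in S$, $P_Y$ learns $x$ without error. The cost is the maximum over $S$ of the number of bits exchanged; it is an integer.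

A small example: let $X=\{1,2,3\}$ and let the ambiguity sets be $\{1,2\},\{2,3\},\{1,3\}$. Then $\lceil\log\widehat a_Y\rceil=1$, but one bit is not enough. For each $y$, the two candidates would have to be told apart by a single bit sent by $P_X$, with nothing sent by $P_Y$. That bit would be a function of $x$ alone, hence a proper 2-coloring of a triangle. Two bits suffice ($P_X$ names $x$), so $\hat C_\infty=2$.

**Slots.** A protocol with at most $k$ messages fits the form $(YX)^k$: if $P_X$ speaks first, leave the first slot empty (this uses $k+1\le2k$ slots), and fill unused slots with empty messages. If a round is taken to mean several messages, one changes $k$ accordingly, so the answer to the question is unaffected. Let $M_s$ and $v_s$ be the messages in slots $2s-1$ and $2s$, and let $\tau(x,y)$ be the concatenation of all messages. Everything below uses only three properties.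

* (P1) $M_s$ is a function of $y$ and the earlier messages; $v_s$ is a function of $x$ and the earlier messages.
* (P2) For every $y$, the strings $\tau(x,y)$, $x\in a(y)$, are pairwise distinct and none is a proper prefix of another.
* (P3) If, for a fixed $y$, $N$ elements $x\in a(y)$ share an initial sequence of messages with $\ell$ bits in total, then the worst-case cost is at least $\ell+\log N$.

**Proof of (P2).** Let $x,x'\in a(y)$ and let $\tau(x,y)$ be a prefix of $\tau(x',y)$. Suppose some message differs. The first differing message is sent by $P_X$, since $P_Y$ has the same $y$ and the same history in both runs. As one transcript is a prefix of the other, one version of this message is a proper prefix of the other. Having received the shorter version, $P_Y$ is in the same state in both runs and cannot tell whether the message is complete, or, when the shorter version means that nothing more comes, whether the protocol has halted. This contradicts (C2). Here (C2) is applied to empty messages too: silence is not a symbol, so an empty message must be known to be complete before any bit arrives. Hence all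 messages agree, $P_Y$ sees the same thing in both runs, and $x=x'$ by (C3). $\square$

**Proof of (P3).** Kraft's inequality says that distinct binary strings $s_1,\dots,s_N$, none a prefix of another, satisfy $\sum_n2^{-|s_n|}\le1$; so one of them has length at least $\log N$. Delete the common first $\ell$ bits from the $N$ transcripts. By (P2) the remainders are distinct and prefix-free, so one has length at least $\log N$. (For $N=1$ the claim is trivial.) $\square$

Property (P3) is where lower bounds will come from. It says that every bit $P_Y$ sends before $P_X$ has spoken is pure loss: it comes on top of $\log|a(y)|$.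

## 3. Labels read off by a pointer tree

Before the general case, look at $r=1$. Here $X_1=(\Sigma\times\{*\})^J$, which we read as $\Sigma^J$: strings of $2^q$ letters. A set $A$ is an admissible input if some coordinate $j(\emptyset)$ takes distinct values on $A$. With two messages, $P_Y$ sends that coordinate ($q$ bits) and $P_X$ sends its letter there ($p$ bits). If $P_Y$ is not allowed to speak, then any two distinct strings form an admissible input, so by (P2) all $2^{p2^q}$ strings need distinct prefix-free messages, which takes $p2^q$ bits. A cheap pointer replaces an expensive description.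

For larger $r$ there is a tree of pointers: the second pointer $j(g_1)$ depends on the first letter read, the third on the first two, and so on. Take $p=q=1$, $r=2$, with letters written $0,1$ and $J=\{1,2\}$. An element of $X_2$ is a pair such as $x=(x_1,x_2)$ with $x_1=(0,(1,1))$ and $x_2=(1,(0,1))$. If $j(\emptyset)=2$ and $j(1)=1$, then $g_1=1$, $z^1=(0,1)$, $g_2=0$, so $\lambda(x)=(1,0)$. If instead $j(1)=2$, then $\lambda(x)=(1,1)$. The value $j(0)$ plays no role for this $x$. But $P_Y$ does not know $x$, and so does not know which of the pointers $j(\gamma)$ will matter.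

**Lemma 0.** $rp\le\hat C_\infty(S_{p,q,r})\le\hat C_{2r}(S_{p,q,r})\le r(p+q)$, with $\hat C_{2r}$ counted in messages.

*Proof.* $P_Y$ fixes a system injective on $A$. In step $i$ it sends $j(g_1\dots g_{i-1})$, which takes $q$ bits, and $P_X$, who knows $z^{i-1}$, replies $g_i$, which takes $p$ bits. After $r$ steps $P_Y$ knows $\lambda(x)$, hence $x$. For the lower bound fix any system. Every label in $\Sigma^r$ occurs, since the letters along the pointer path may be prescribed. Choosing one $x$ for each label gives $A\in\mathcal Y_r$ with $|A|=2^{rp}$, and $\hat C_\infty\ge\log\widehat a_Y$. $\square$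

So $2r$ messages cost $rp$ up to the small term $rq$. With fewer than $r$ alternations, $P_Y$ must send some pointers before it knows which ones matter.

## 4. Two messages on a two-level tree, by hand

We take $r=2$, $q=2$ and show: every $(YX)^1$ protocol for $S_{p,2,2}$ costs at least $3p$, although $\hat C_4\le2p+4$ by Lemma 0.

Let the cost be $C$; we may assume $C\le3p$. For $\gamma\in\Sigma$ and $u\in X_1$ let $x(\gamma,u)\in X_2$ have first coordinate $(\gamma,u)$ and all other coordinates fixed arbitrarily. Consider the inputs $A=\{x(\gamma,u):\gamma\in\Sigma,\ u\in B_\gamma\}$, where each $B_\gamma\subseteq X_1$ has $2^p$ elements with distinct letters at some coordinate. Then $A\in\mathcal Y_2$ (take $j(\emptyset)=1$ and let $j(\gamma)$ be that coordinate) and $|A|=2^{2p}$.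

Suppose that $P_Y$'s message has at most $p-1$ bits on all these inputs. There are fewer than $2^p$ such strings, so we can give each string $M$ its own letter $\gamma_M$. The replies of $P_X$ to $M$ on inputs $x(\gamma_M,u)$ have at most $C$ bits, so they take fewer than $2^{C+1}\le2^{3p+1}\le2^{4p}=|X_1|$ values. Hence there are $u\ne u'$ with the same reply. They differ at some coordinate, so we can choose $B_{\gamma_M}$ to contain both. Do this for all $M$, and choose the remaining $B_\gamma$ arbitrarily. The resulting $A$ has *some* message $M^*$, and on the two elements of $A$ with letter $\gamma_{M^*}$ that were prepared for $M^*$, the transcripts coincide. This contradicts (P2).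

So on some $A$ of size $2^{2p}$ the message has at least $p$ bits, and (P3) gives $C\ge p+2p$.

**Where this stops working.** With $k\ge2$, two elements with the same first reply are no contradiction, since there are more messages to come. The natural continuation is to recurse: give $M$ a letter $\gamma_M$, keep a large set of $u$ with one common reply $v_M$, and play the game on $i-1$ levels inside the letter $\gamma_M$ with one pair of slots less. If the bound for $i$ levels and one slot pair is about $(i+1)p$, the recursion gives
$$C\ \ge\ |M|+|v_M|+(\text{bound for } i-1\text{ levels and }k-1\text{ slot pairs}),$$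
and $|M|$ and $|v_M|$ may be $0$. So after $k-1$ eliminations on $r$ levels we are left with about $(r-k+2)p$, which for $k\ge2$ is no better than the trivial $rp$. The loss happens at one precise point. By confining $x$ to the single letter $\gamma_M$ we hand $P_Y$ the letter $g_1$, which is worth $p$ bits, in exchange for only $|M|+|v_M|$ bits of communication.

**The repair.** A message of $|M|$ bits should not be punished at one letter but at about a $2^{-|M|}$ share of all letters; the shares can be made disjoint because there are at most $2^h$ messages of each length $h$. Within its share we keep the letters whose popular reply is one and the same string $v_M$; for a suitable $v_M$ these are about a $2^{-|v_M|}$ fraction. The surviving set $L_M$ has size about $2^{p-\max(|M|,|v_M|)}$, all of it still unknown to $P_Y$, and $|M|+|v_M|+\log|L_M|$ is at least about $p$. Nothing is lost. The price is that the recursion must handle a game in which $x$ carries an additional unknown label $\ell\in L$, with one instance for each $\ell$.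

## 5. The game with many labels

**Definition (full instances).** Let $\mathcal Y_0^*=\{X_0\}$. For $i\ge1$, $A\in\mathcal Y_i^*$ iff there are $j\in J$, $\Gamma\subseteq\Sigma$ with $|\Gamma|=2^{p-1}$, and $B_\gamma\in\mathcal Y_{i-1}^*$ ($\gamma\in\Gamma$) such that $x\mapsto x_j$ maps $A$ bijectively onto $\bigcup_{\gamma\in\Gamma}\{\gamma\}\times B_\gamma$.

For $i=1$ a full instance is a set of $2^{p-1}$ strings with distinct letters at some coordinate $j$. By induction $|A|=2^{i(p-1)}$. Also $\mathcal Y_i^*\subseteq\mathcal Y_i$: put $j(\emptyset)=j$, let $j(\gamma w)=j_\gamma(w)$, where $j_\gamma$ is a system injective on $B_\gamma$, and choose $j$ arbitrarily below letters outside $\Gamma$. Then $\lambda(x)$ consists of $\gamma$ followed by the label of $u$, where $x_j=(\gamma,u)$, and this is injective on $A$.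

**Definition (the game $G(L,(W_\ell),i)$).** Let $L\ne\emptyset$ be finite and $W_\ell\subseteq X_i$ for $\ell\in L$. $P_X$ holds $(\ell,w)$ with $w\in W_\ell$. $P_Y$ holds a family $y=(A_\ell)_{\ell\in L}$ with $A_\ell\in\mathcal Y_i^*$ and $A_\ell\subseteq W_\ell$. The pair is in the support iff $w\in A_\ell$. Thus $|a(y)|=|L|\,2^{i(p-1)}$.

For $i=0$ and nonempty $W_\ell$ this just asks $P_Y$ to learn $\ell\in L$. For $|L|=1$ and $W=X_r$ it is $S_{p,q,r}$ with $P_Y$ restricted to full instances.

Fix an integer $C_0\ge1$ (a ceiling for all costs), and put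
$$\delta=C_0+2,\qquad \beta=p-1-\lceil\log p\rceil,\qquad \kappa=2+\log(C_0+1).$$
Assume $2^q\ge4\delta$ and $p\ge4$, so that $\beta\ge1$.

The sets $W_\ell$ shrink during the recursion. The next lemma says that even at density $2^{-\delta}$ some coordinate still looks almost full; this is what the large alphabet $J$ of coordinates is for.

**Lemma 1.** Let $i\ge1$ and $W\subseteq X_i$ with $|W|\ge2^{-\delta}|X_i|$. There are $j\in J$ and $\Gamma\subseteq\Sigma$, $|\Gamma|=2^{p-1}$, such that for every $\gamma\in\Gamma$ the set $W^\gamma=\{u:\exists x\in W,\ x_j=(\gamma,u)\}$ has $|W^\gamma|\ge\frac12|X_{i-1}|$. Consequently every $W\subseteq X_i$ ($i\ge0$) of density at least $2^{-\delta}$ contains a member of $\mathcal Y_i^*$.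

*Proof.* Let $W_j\subseteq\Sigma\times X_{i-1}$ be the projection of $W$ to coordinate $j$. Since $|W|\le\prod_j|W_j|$, the product of the densities of the $2^q$ sets $W_j$ is at least $2^{-\delta}$, so some $W_j$ has density at least $2^{-\delta/2^q}\ge2^{-1/4}>\frac34$. If only a fraction $\theta<\frac12$ of the letters $\gamma$ had $|W^\gamma|\ge\frac12|X_{i-1}|$, the density of $W_j$ would be at most $\theta+\frac{1-\theta}2=\frac{1+\theta}2<\frac34$. So at least $2^{p-1}$ letters qualify, and we let $\Gamma$ consist of $2^{p-1}$ of them.

The second claim is by induction on $i$. For $i=0$, $W$ is nonempty, so $W=X_0$. For $i\ge1$ take $j,\Gamma$ as above. Each $W^\gamma$, $\gamma\in\Gamma$, has density at least $\frac12\ge2^{-\delta}$ and contains some $B_\gamma\in\mathcal Y_{i-1}^*$. For every $\gamma\in\Gamma$ and $u\in B_\gamma$ choose one $x\in W$ with $x_j=(\gamma,u)$. The chosen elements form a member of $\mathcal Y^*_i$. $\square$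

## 6. Eliminating one message pair without losing a level

**Lemma 2.** Let $k\ge0$, $i\ge k+1$, and $|W_\ell|\ge2^{-\delta}|X_i|$ for all $\ell\in L$. Every protocol of form $(YX)^k$ for $G(L,(W_\ell),i)$ with cost $C\le C_0$ satisfies
$$C\ \ge\ \log|L|+i(p-1)+\beta-k\kappa .$$

*Proof.* Induction on $k$. For $k=0$ there is no protocol at all: some input $y$ exists by Lemma 1, it has $|a(y)|\ge2^{p-1}\ge2$, and nothing is sent, violating (P2). So the statement holds vacuously.

Let $k\ge1$ and let $M(y)$ be the first message.

**Step 1 (long first messages).** This step disposes of the case in which $P_Y$ pays openly. If $|M(y)|\ge\beta$ for some $y$, all of $a(y)$ shares this message, and (P3) gives $C\ge\beta+\log|L|+i(p-1)$, which is more than claimed. From now on $|M(y)|\le\beta-1$ for all $y$. Also, (P3) with no shared messages gives $C_0\ge C\ge i(p-1)\ge\beta$.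

**Step 2 (sublabels).** This step unfolds one level of the tree, turning the labels $\ell$ into finer labels $(\ell,\gamma)$. Apply Lemma 1 to each $W_\ell$, obtaining $j_\ell$ and $\Gamma_\ell$. Let
$$L'=\{(\ell,\gamma):\ell\in L,\ \gamma\in\Gamma_\ell\},\qquad |L'|=2^{p-1}|L|.$$
For $\lambda=(\ell,\gamma)\in L'$ put $U_\lambda=W_\ell^\gamma$, which has density at least $\frac12$ in $X_{i-1}$. For $u\in U_\lambda$ fix $x(\lambda,u)\in W_\ell$ whose $j_\ell$-th coordinate is $(\gamma,u)$. A family $B=(B_\lambda)_{\lambda\in L'}$ with $B_\lambda\in\mathcal Y_{i-1}^*$ and $B_\lambda\subseteq U_\lambda$ yields the input $y(B)=(A_\ell)$ with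
$$A_\ell=\{x((\ell,\gamma),u):\gamma\in\Gamma_\ell,\ u\in B_{(\ell,\gamma)}\}.$$
Indeed $A_\ell\subseteq W_\ell$, and $x\mapsto x_{j_\ell}$ maps it bijectively onto $\bigcup_\gamma\{\gamma\}\times B_{(\ell,\gamma)}$, so $A_\ell\in\mathcal Y_i^*$. Let $\mathcal M$ be the set of messages $M(y(B))$; it is nonempty by Lemma 1.

**Step 3 (popular replies).** We make $P_X$'s reply constant on a dense set below each sublabel. For $M\in\mathcal M$, $\lambda=(\ell,\gamma)\in L'$ and $u\in U_\lambda$, let $\varphi_M(\lambda,u)$ be the reply of $P_X$ with input $(\ell,x(\lambda,u))$ to first message $M$, and the empty string if this never occurs in a run. By (P1) the reply depends only on the input of $P_X$ and on $M$, and its length is at most $C$. There are fewer than $2^{C+1}$ such strings, so there is a string $v_{M,\lambda}$ for which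
$$V_{M,\lambda}=\{u\in U_\lambda:\varphi_M(\lambda,u)=v_{M,\lambda}\}$$
has density at least $\frac12\cdot2^{-(C+1)}=2^{-(C+2)}\ge2^{-\delta}$ in $X_{i-1}$.

**Step 4 (allocating sublabels to messages).** We give each message its own disjoint share of $L'$, on which the popular reply is a single string. Process the elements of $\mathcal M$ in some order, choosing disjoint sets $L_M\subseteq L'$ with
$$|L_M|\le\frac{|L'|\,2^{-|M|-1}}{\beta}.$$
There are at most $2^h$ messages of each length $h\in\{0,\dots,\beta-1\}$, so at most $\sum_{h<\beta}2^h|L'|2^{-h-1}/\beta=|L'|/2$ sublabels are ever used. When $M$ is processed, let $R$ be the set of unused sublabels; $|R|\ge|L'|/2$. The numbers $2^{-|v|}/(C+1)$, over strings $v$ with $|v|\le C$, sum to $1$. Comparing this with the partition of $R$ by the value of $v_{M,\lambda}$, some string $v_M$ satisfies, with $E_M=\{\lambda\in R:v_{M,\lambda}=v_M\}$,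
$$|E_M|\ \ge\ \frac{|R|\,2^{-|v_M|}}{C+1}\ \ge\ \frac{|L'|\,2^{-|v_M|-1}}{C_0+1}>0 .$$
Let $L_M\subseteq E_M$ have size $\min\bigl(|E_M|,\lfloor|L'|2^{-|M|-1}/\beta\rfloor\bigr)$. Since $|M|\le\beta-1$,
$$\frac{|L'|2^{-|M|-1}}{\beta}\ \ge\ \frac{2^{p-1-\beta}}{\beta}=\frac{2^{\lceil\log p\rceil}}{\beta}\ \ge\ 1,$$
so $|L_M|\ge1$. Using $\lfloor z\rfloor\ge z/2$ for $z\ge1$, and $\beta\le C_0+1$, both terms of the minimum are at least $|L'|\,2^{-\max(|M|,|v_M|)-2}/(C_0+1)$. Hence
$$\log|L_M|\ \ge\ \log|L'|-\max(|M|,|v_M|)-\kappa.\tag{1}$$

**Step 5 (a universal message).** This is the diagonal argument of Section 4, upgraded: we find a message that says nothing about the instances in its own share.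

*Claim.* There is $M\in\mathcal M$ such that every family $(B_\lambda)_{\lambda\in L_M}$ with $B_\lambda\in\mathcal Y_{i-1}^*$ and $B_\lambda\subseteq V_{M,\lambda}$ extends to a family $B$ on $L'$ with $M(y(B))=M$.

Suppose not. For each $M\in\mathcal M$ choose a family on $L_M$ that does not extend in this way. The sets $L_M$ are disjoint, so these families combine into one; complete it by arbitrary $B_\lambda\subseteq U_\lambda$ for the other $\lambda$ (Lemma 1). The resulting $y(B)$ has some first message $M^*\in\mathcal M$, so the family chosen on $L_{M^*}$ does extend to a family with first message $M^*$: a contradiction.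

**Step 6 (reduction to $k-1$).** We now play the smaller game inside the share of the universal message $M$. Here is a protocol of form $(YX)^{k-1}$ for $G(L_M,(V_{M,\lambda}),i-1)$. On $(\lambda,u)$ with $\lambda=(\ell,\gamma)$, $P_X$ acts as on $(\ell,x(\lambda,u))$. On a family on $L_M$, $P_Y$ acts as on $y(B)$ for a fixed extension $B$ given by the claim. If $u\in B_\lambda$ then $x(\lambda,u)\in A_\ell$, so this is a genuine run of the old protocol. Its first message is $M$, and the reply is $\varphi_M(\lambda,u)=v_{M,\lambda}=v_M$, because $u\in V_{M,\lambda}$ and $\lambda\in E_M$. These two messages are always the same, so they are omitted. (P1) is inherited. (P2) is inherited because $(\lambda,u)\mapsto(\ell,x(\lambda,u))$ is injective ($\ell$ and the $j_\ell$-th coordinate give back $\gamma$ and $u$) and because deleting a common prefix keeps strings distinct and prefix-free. The cost is at most $C-|M|-|v_M|\le C_0$. The sets $V_{M,\lambda}$ have density at least $2^{-\delta}$, and $i-1\ge(k-1)+1$. By induction and (1),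
$$C\ \ge\ |M|+|v_M|+\log|L_M|+(i-1)(p-1)+\beta-(k-1)\kappa\ \ge\ \log|L'|+(i-1)(p-1)+\beta-k\kappa ,$$
and $\log|L'|=\log|L|+p-1$. $\square$

For $k=1$, Step 6 would produce a protocol with no messages, which does not exist; so for $k=1$ only Step 1 can occur, exactly as in Section 4.

**Proof of Theorem 1.** The bounds on $\hat C_\infty$ are Lemma 0, since $q=O_k(\log p)$. Let $C_0=(r+1)p=(k+2)p$, so that $2^q\ge4(r+1)p+8=4(C_0+2)$. Let a $(YX)^k$ protocol for $S_{p,q,r}$ have cost $C$. If $C>C_0$ we are done. Otherwise restrict $P_Y$'s inputs to $\mathcal Y_r^*$. This is $G(L,(X_r),r)$ with $|L|=1$ and $r=k+1$, and Lemma 2 gives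
$$C\ \ge\ r(p-1)+p-1-\lceil\log p\rceil-k\kappa=(k+2)p-O_k(\log p).\qquad\blacksquare$$

## 7. The accounting needed for a factor of two

Lemma 2 yields one surplus of about $p$ and no more, because Step 1 stops the recursion as soon as a message has about $p$ bits: one level offers only about $2^p$ sublabels to share out. An obvious improvement is to let long messages use several levels at once. At depth $d$ there are $2^{dp}$ sublabels, so a message of $|M|$ bits can be given a label $d\approx|M|/p$ levels further down. Follow the run of the protocol on a diagonal input $A$ through these labels. If the messages of $P_Y$ are short, the run stays inside the prepared part until two elements of $A$ have the same transcript. So at some time the levels are used up, and $P_Y$ has sent about $rp$ bits. If at that time the set of $x\in A$ consistent with the history $h$ is still large, (P3) adds the logarithm of its size, and we may hope for $2rp$.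

How large is it? Let $\pi(h)$ be the fraction of all $x\in X$ that would reply as in $h$. The best we can ask for is that about $2^{rp}\pi(h)$ elements of $A$ are consistent with $h$. With $V$ the number of bits sent by $P_X$, the total is then about
$$rp+V+\Bigl(rp-\log\frac1{\pi(h)}\Bigr).$$
This is where the attempt stops: nothing bounds $\log(1/\pi(h))$ by $V$. The replies in $h$ are popular on a tiny set chosen by us, not in $X$. A reply may be a single bit saying that $x$ lies in some set $Z$ of very small density; then $V$ grows by 1 and $\log(1/\pi)$ grows by much more.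

The way past this is to make the depth charged to a message depend on the reply it will get. Short but rare replies cannot be everywhere: if $\pi(v)$ are the probabilities of the replies $v$ to one message, then
$$\sum_v\pi(v)\cdot\frac{2^{-|v|}}{\pi(v)}\le\sum_{|v|\le C}2^{-|v|}=C+1 .$$
So the factor $2^{-|v|}/\pi(v)$, huge when $v$ is short and rare, has small mean. If we charge a message about $|M|-\log\bigl(1+2^{-|v|}/\pi(v)\bigr)$ bits of depth, then messages with short rare replies are placed at shallow labels, and there is still room for all of them. When the depth is used up, the charges add up to $rp$, which now means $\sum|M_s|+\sum|v_s|-\log(1/\pi(h))\gtrsim rp$. The term $\log(1/\pi(h))$ cancels in the total. The rest of the proof makes this precise.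

## 8. Histories and weights

For the proof of Theorem 2, fix $k\ge1$, $r\ge k+3$, $q=\lceil4\log p\rceil$ and a $(YX)^k$ protocol for $S_{p,q,r}$ of cost $C$. We may assume $C\le2rp$. Constants in $O(\cdot)$ depend on $k,r$, and $p$ is large. Let $\mathbb B$ be the set of binary strings of length at most $C$; thus
$$\sum_{M\in\mathbb B}2^{-|M|}=C+1,\qquad|\mathbb B|<2^{C+1}.$$
Probabilities over $x$ refer to uniform $x\in X=X_r$ unless a smaller set is named.

**Step 1 (replies and histories).** We describe $P_X$'s behavior without reference to $P_Y$'s input. For $x\in X$ and $\mu=(M_1,\dots,M_t)\in\mathbb B^t$, let $\rho_t(x;\mu)\in\mathbb B$ be $P_X$'s $t$-th message if $M_1,\dots,M_t$ are the first $t$ messages of $P_Y$ in some run on $(x,A)$ with $A\ni x$, and the empty string otherwise. This is well defined: in any two such runs, (P1) shows successively that $v_1,\dots,v_t$ agree. Put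
$$h_\mu(x)=(M_1,v_1,\dots,M_t,v_t),\qquad v_s=\rho_s(x;M_1,\dots,M_s).$$
For a *history* $h=(M_1,v_1,\dots,M_t,v_t)$ of length $t$ with message sequence $\mu$, let $X_h=\{x:h_\mu(x)=h\}$ and $\pi(h)=\Pr[x\in X_h]$. The empty history has $\pi=1$. For fixed $\mu$ the sets $X_h$ partition $X$. The number of histories of length at most $k-1$ is at most $\sum_{t\le k-1}2^{2t(C+1)}\le2^{2k(C+1)}$.

**Step 2 (weights).** We distribute, for each $x$, a total weight less than 1 over the possible next messages, giving more weight to messages with short and rare replies. For $\mu\in\mathbb B^t$, $t\ge1$, with $h_s$ the length-$s$ prefix of $h_\mu(x)$, put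
$$\alpha(x;\mu)=1+2^{-|v_t|}\,\frac{\pi(h_{t-1})}{\pi(h_t)} .$$
Here $\pi(h_t)>0$ since $x\in X_{h_t}$. Let $\Phi_k=1$ and, for $\mu\in\mathbb B^t$ with $t<k$,
$$\Phi_t(x,\mu)=1+\sum_{M\in\mathbb B}2^{-|M|}\alpha(x;\mu M)\,\Phi_{t+1}(x,\mu M),\qquad
\omega(x,\mu M)=\frac{2^{-|M|}\alpha(x;\mu M)\,\Phi_{t+1}(x,\mu M)}{\Phi_t(x,\mu)} .$$
As an example of $\alpha$, suppose the reply to a first message $M$ is the bit $1$ if $x\in Z$ and the bit $0$ otherwise, where $Z$ has density $2^{-s}$ with $s\ge1$. Then $\alpha(x;M)=1+2^{s-1}$ on $Z$ and $1+\frac{1}{2(1-2^{-s})}$ off $Z$. The mean of $\alpha(x;M)$ is $1+\frac12+\frac12=2$, however large $s$ is.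

Clearly $\Phi\ge1$, $\alpha\ge1$ and $\sum_M\omega(x,\mu M)=(\Phi_t-1)/\Phi_t<1$. Telescoping gives, for $\mu=(M_1,\dots,M_t)$,
$$\prod_{s\le t}\omega(x,M_1\dots M_s)=\frac{\Phi_t(x,\mu)}{\Phi_0(x)}\prod_{s\le t}2^{-|M_s|}\alpha(x;M_1\dots M_s).\tag{2}$$

**Step 3 (the normalization is typically polynomial).** The weights are useful only where $\Phi_0(x)$ is not large; we show that this is the case for half of all $x$. Let $b=(C+1)(C+2)+1\le(C+2)^2$. We claim
$$\mathbb E[\Phi_t(x,\mu)\mid x\in X_h]\le b^{k-t}$$
for every history $h$ of length $t$ with message sequence $\mu$ and $\pi(h)>0$. This is clear for $t=k$. For $t<k$ write $\pi(v\mid h,M)=\pi(hMv)/\pi(h)$. On $X_{hMv}$ the weight $\alpha(x;\mu M)$ has the constant value $1+2^{-|v|}/\pi(v\mid h,M)$, so by backward induction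
$$\mathbb E[\Phi_t(x,\mu)\mid X_h]\le1+\sum_M2^{-|M|}\sum_{v:\,\pi(v\mid h,M)>0}\pi(v\mid h,M)\Bigl(1+\frac{2^{-|v|}}{\pi(v\mid h,M)}\Bigr)b^{k-t-1}.$$
The inner sum of $\pi(v\mid h,M)+2^{-|v|}$ is at most $1+(C+1)$, and $\sum_M2^{-|M|}=C+1$. So the right side is at most $1+(C+1)(C+2)b^{k-t-1}\le b^{k-t}$. In particular $\mathbb E[\Phi_0]\le b^k$, and by Markov's inequality
$$X^*=\{x:\Phi_0(x)\le2b^k\}\quad\text{has density at least }\tfrac12 .$$

For $x\in X^*$, $\mu\in\mathbb B^t$, $t<k$, put
$$e_\mu(M;x)=\Bigl\lceil\log\frac1{\omega(x,\mu M)}\Bigr\rceil .$$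
This is at least $1$ because $\omega<1$. It is also bounded: $\Phi_s\ge2^{-C}\Phi_{s+1}$ by definition, so $\Phi_t(x,\mu)\le2^{tC}\Phi_0(x)$ and $\omega(x,\mu M)\ge2^{-|M|}/(2b^k2^{tC})$. Therefore $e_\mu(M;x)\le kC+2+2k\log(C+2)$, and since $\log(C+2)\le C+1$,
$$1\le e_\mu(M;x)\le Q:=6k(C+1).$$
Finally put
$$c_1=\lceil\log(8Q^2)\rceil=O(\log p),\qquad\Delta=1+k(C+3+\log Q)=O(p),\qquad\eta=\sqrt{r\Delta2^{-q}} .$$
As $2^q\ge p^4$ and $r\Delta Q^2=O(p^3)$, we have $\eta\le1/(8Q)$ for large $p$.

The number $e_\mu(M;x)$ is the number of bits of depth that the message $M$ should be charged, seen from $x$. Labels must be assigned without knowing $x$, so we shall use a most likely value over a large set of $x$.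

## 9. Dense sets have nearly uniform labels

Given a system $j$ of height $r$, let $\lambda_d(x)$ be the first $d$ letters of $\lambda(x)$. For $G\in\Sigma^d$ let $X^G=\{x:\lambda_d(x)=G\}$. This set depends only on $j$ at the proper prefixes of $G$. Reading off the first $d$ letters fixes $g_1,\dots,g_d$ and leaves everything else free, so $X^G$ is in bijection with $T\times X_{r-d}$, where the second component is $z^d$ and $T$ collects the other coordinates. Its density is $2^{-dp}$.

We recall some facts. For random variables with finitely many values, entropy in bits is subadditive, at most the logarithm of the number of values, and obeys the chain rule $H(U,V)=H(U)+H(V\mid U)$. The relative entropy of a law on a set of $2^n$ elements to the uniform law is $n-H$. Pinsker's inequality bounds the total variation (TV) distance by $\sqrt{\frac{\ln2}2D}\le\sqrt D$ when $D$ is the relative entropy in bits.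

**Lemma 3.** Let $G\in\Sigma^D$, $D\le r-1$, let $j$ be fixed on the proper prefixes of $G$, and let $W\subseteq X^G$ satisfy $|W|\ge2^{-\Delta}|X^G|$. One can choose $j$ on all strings $G'\succeq G$ of length at most $r-1$ so that, for uniform $x\in W$ and every $d\le r-D$, the law of $\lambda_{D+d}(x)$ is within TV distance $\eta$ of uniform on $G\Sigma^d$.

*Proof.* Choose $j(G')$ in order of length, arbitrarily if $W\cap X^{G'}=\emptyset$. Otherwise let $d'=|G'|$ and $\Delta_{G'}=\log(|X^{G'}|/|W\cap X^{G'}|)$, and let $x$ be uniform in $W\cap X^{G'}$. Write $x\leftrightarrow(o,z)$ with $o\in T$ and $z=((\gamma_c,u_c))_{c\in J}\in(\Sigma\times X_{r-d'-1})^J$. Subadditivity gives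
$$\log|X^{G'}|-\Delta_{G'}=H(x)\le\log|T|+\sum_{c\in J}\bigl(H(\gamma_c)+\log|X_{r-d'-1}|\bigr).$$
Since $\log|X^{G'}|=\log|T|+\sum_c(p+\log|X_{r-d'-1}|)$, this says $\sum_c(p-H(\gamma_c))\le\Delta_{G'}$. There are $2^q$ coordinates, so we can choose $j(G')$ with $p-H(\gamma_{j(G')})\le2^{-q}\Delta_{G'}$.

Now let $x$ be uniform in $W$ and $G'=\lambda_{D+i}(x)$. We have $|X^{G'}|=2^{-ip}|X^G|$ and $|W\cap X^{G'}|=|W|\Pr[\lambda_{D+i}=G']$, so $\Delta_{G'}=\Delta_G-ip-\log\Pr[\lambda_{D+i}=G']$. Taking the mean over $G'$,
$$\mathbb E[\Delta_{G'}]=\Delta_G-ip+H(\lambda_{D+i})\le\Delta_G\le\Delta .$$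
Given $\lambda_{D+i}(x)=G'$, $x$ is uniform in $W\cap X^{G'}$ and its next letter is $\gamma_{j(G')}$. By the chain rule, the relative entropy of $\lambda_{D+d}$ to uniform on $G\Sigma^d$ is
$$\sum_{i<d}\bigl(p-H(g_{D+i+1}\mid\lambda_{D+i})\bigr)\le\sum_{i<d}2^{-q}\,\mathbb E[\Delta_{\lambda_{D+i}(x)}]\le r2^{-q}\Delta=\eta^2 .$$
Pinsker's inequality finishes the proof. $\square$

## 10. Hard chains

**Step 4 (what a live sequence carries).** We build the prepared part of the input: for each sequence of $P_Y$-messages that does not use up the depth, a label where this sequence has taught $P_Y$ nothing useful. *Live* sequences $\mu=(M_1,\dots,M_t)\in\mathbb B^t$, $0\le t\le k$, are defined recursively. Each carries a label $G(\mu)$ of length $D(\mu)\le r-2$, replies $v_1,\dots,v_t$, integers $e_1,\dots,e_t$, and a set $W(\mu)\subseteq X^{G(\mu)}\cap X^*$ of density at least $2^{-\Delta_t}$ in $X^{G(\mu)}$, where $\Delta_t=1+t(C+3+\log Q)\le\Delta$. All $x\in W(\mu)$ satisfy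
$$h_\mu(x)=h(\mu):=(M_1,v_1,\dots,M_t,v_t),\qquad e_{M_1\dots M_{s-1}}(M_s;x)=e_s\quad(s\le t).$$
Start with $G(\emptyset)=\emptyset$ and $W(\emptyset)=X^*$, of density at least $\frac12=2^{-\Delta_0}$. We treat live sequences in order of their length $t$.

**Step 5 (from a live sequence to its live extensions).** We place the next messages at pairwise incomparable labels below $G(\mu)$. Let $\mu$ be live of length $t$, and write $G,D,W$ for its data. Choose (or rechoose) $j$ on all $G'\succeq G$ by Lemma 3 applied to $W$. If $t=k$, stop. If $t<k$, for every $M\in\mathbb B$ let $e(M)$ be a most likely value of $e_\mu(M;x)$ for uniform $x\in W$; there are at most $Q$ values, so it has probability at least $1/Q$. On this event $\omega(x,\mu M)\ge2^{-e(M)}$, hence $2^{-e(M)}\le Q\,\mathbb E_{x\in W}[\omega(x,\mu M)]$, and summing over $M$,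
$$\sum_{M\in\mathbb B}2^{-e(M)}\le Q.\tag{3}$$
Let $d(M)=\lceil(e(M)+c_1)/p\rceil\ge1$. (If $p=10$ and $e(M)+c_1=25$, the message descends 3 levels.) Declare $\mu M$ live iff $D+d(M)\le r-2$.

Process the $M$ with $\mu M$ live in order of nondecreasing $d=d(M)$. Let $R_M\subseteq G\Sigma^d$ be the set of labels $\lambda$ with both properties
$$\Pr_{x\in W}[\lambda_{D+d}(x)=\lambda]\ge\tfrac122^{-dp},\qquad\Pr_{x\in W\cap X^\lambda}[e_\mu(M;x)=e(M)]\ge\tfrac1{2Q}.$$
The labels with the second property have $W$-mass (probability under $x\in W$) at least $\frac1{2Q}$, because the others contribute at most $\frac1{2Q}$ to the event $e_\mu(M;x)=e(M)$ of probability at least $\frac1Q$. The labels violating the first property have some uniform mass $m_0$ and $W$-mass at most $m_0/2$; the TV bound gives $m_0/2\le\eta$, so their $W$-mass is at most $\eta$. Hence the labels with both properties have $W$-mass at least $\frac1{2Q}-\eta$, and passing to uniform mass costs another $\eta$: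
$$|R_M|\,2^{-dp}\ge\tfrac1{2Q}-2\eta\ge\tfrac1{4Q}.$$
By (3), the labels extending (or equal to) previously chosen ones form a fraction of $G\Sigma^d$ at most
$$\sum_{M'}2^{-d(M')p}\le\sum_{M'}2^{-e(M')-c_1}\le Q2^{-c_1}\le\tfrac1{8Q}.$$
So we can choose $G(\mu M)\in R_M$ extending no previously chosen label. As lengths do not decrease, it is not a proper prefix of one either. Thus the labels $G(\mu M)$ of the live extensions of $\mu$ are pairwise incomparable.

Let $v_{t+1}$ be a most common value of $\rho_{t+1}(x;\mu M)$ among the $x\in W\cap X^{G(\mu M)}$ with $e_\mu(M;x)=e(M)$, let $W(\mu M)$ be the set of those $x$ with this value, and put $e_{t+1}=e(M)$. By the two properties of $R_M$ and $|\mathbb B|<2^{C+1}$, the density of $W(\mu M)$ in $X^{G(\mu M)}$ is at least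
$$2^{-\Delta_t}\cdot\tfrac12\cdot\tfrac1{2Q}\cdot2^{-(C+1)}=2^{-\Delta_{t+1}} .$$

**Step 6 (one global system).** We check that the repeated choices of $j$ do not spoil earlier data. If $\mu$ is a prefix of $\nu$, then $G(\mu)\preceq G(\nu)$. If two live sequences are not prefixes of each other, they pass through different extensions of a common live sequence, so their labels extend incomparable labels and are incomparable. The data of a live $\nu$ involve $j$ only at proper prefixes of $G(\nu)$. Rechoosing $j$ on $G'\succeq G(\mu M)$ takes place after all extensions of $\mu$ have been chosen. It does not touch the proper prefixes of $G(\mu M)$ or of labels of its ancestors, nor, by incomparability, those of the labels of other chains. So we end with one global system $j$, fixed from now on. It agrees with the system that Lemma 3 gave for $\mu$ at every $G'\succeq G(\mu)$ that does not extend any $G(\mu M)$ with $\mu M$ live.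

## 11. The diagonal input

**Step 7 (free labels).** Each live $\mu$ needs a place to deposit two elements that $P_Y$ will not be able to separate. For live $\mu$ let $F(\mu)$ be the set of $\lambda\in\Sigma^{r-1}$ such that $\lambda\succeq G(\mu)$, $\lambda\not\succeq G(\mu M)$ for every live $\mu M$, and $W(\mu)\cap X^\lambda$ contains two elements with different $r$-th letters.

We show $|F(\mu)|\ge2^{p-1}$. Among the extensions of $G(\mu)$ of length $r-1$, those below some $G(\mu M)$ form a fraction at most $\frac1{8Q}\le\frac18$, by the computation in Step 5. For the others, the final system agrees with the one from Lemma 3 for $\mu$ at $\lambda$ and at all its prefixes extending $G(\mu)$. So we may examine the last condition in that system. A label $\lambda$ failing it has at least $2^p-1$ one-letter extensions of $W(\mu)$-mass $0$. All length-$r$ labels of $W(\mu)$-mass $0$ together have uniform mass at most $\eta$ (Lemma 3 with $d=r-D$), so the failing $\lambda$ form a fraction at most $\eta/(1-2^{-p})\le2\eta\le\frac14$. Therefore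
$$|F(\mu)|\ge\tfrac12\,2^{(r-1-D(\mu))p}\ge2^{p-1},$$
because $D(\mu)\le r-2$.

The sets $F(\mu)$ are pairwise disjoint. If $\lambda\in F(\mu)\cap F(\nu)$ with $\mu\neq\nu$, then $G(\mu),G(\nu)\preceq\lambda$ are comparable, so, say, $\mu$ is a proper prefix of $\nu$. The prefix $\mu M$ of $\nu$ is live with $G(\mu M)\preceq G(\nu)\preceq\lambda$, contrary to $\lambda\in F(\mu)$. In particular there are at most $2^{(r-1)p}$ live sequences.

**Step 8 (reserved labels).** We set aside a quarter of the labels for these deposits, without damaging the part of any likely history that lies elsewhere. Let $\Lambda\subseteq\Sigma^{r-1}$ be random, containing each element independently with probability $\frac14$, and let $\theta=p^32^{-(r-1)p}$. For large $p$, both of the following hold with positive probability.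

* (i) $\Lambda\cap F(\mu)\ne\emptyset$ for all live $\mu$. The failure probability is at most $2^{(r-1)p}(3/4)^{2^{p-1}}$.
* (ii) For every history $h$ of length at most $k-1$ with $\pi(h)\ge\theta$: $\Pr_x[x\in X_h,\ \lambda_{r-1}(x)\notin\Lambda]\ge\frac12\pi(h)$.

For (ii), put $w_\lambda=\Pr_x[x\in X_h,\lambda_{r-1}(x)=\lambda]\le2^{-(r-1)p}$, so $\sum_\lambda w_\lambda=\pi(h)$. The probability in (ii) is the sum of the independent variables $w_\lambda\mathbf 1[\lambda\notin\Lambda]\in[0,w_\lambda]$ and has mean $\frac34\pi(h)$. Hoeffding's inequality bounds the probability of falling below the mean by $s$ or more by $\exp(-2s^2/\sum w_\lambda^2)$. With $s=\pi(h)/4$ and $\sum w_\lambda^2\le2^{-(r-1)p}\pi(h)$ this is at most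
$$\exp\Bigl(-\frac{\pi(h)\,2^{(r-1)p}}8\Bigr)\le e^{-p^3/8},$$
and there are only $2^{2k(C+1)}=2^{O(p)}$ histories. The total failure probability tends to $0$. Fix such a $\Lambda$.

**Step 9 (the bulk).** We fill the unreserved labels so that every likely history keeps its fair share of the input. For every $g\in\Sigma^r$ whose prefix of length $r-1$ is not in $\Lambda$, choose $x_*(g)\in X^g$ uniformly and independently. For $h$ as in (ii) let $N_h$ be the number of chosen elements in $X_h$. Since each $X^g$ has density $2^{-rp}$, its mean is
$$2^{rp}\Pr_x[x\in X_h,\lambda_{r-1}(x)\notin\Lambda]\ge\tfrac122^{rp}\pi(h)\ge\tfrac12p^32^p .$$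
Chernoff's bound says that a sum of independent $0/1$ variables with mean $m$ is at most $m/2$ with probability at most $e^{-m/8}$. With a union bound over $2^{O(p)}$ histories we can fix the choice so that
$$N_h\ge\tfrac142^{rp}\pi(h)\quad\text{for all }h\text{ of length}\le k-1\text{ with }\pi(h)\ge\theta.\tag{4}$$

**Step 10 (the input $A$).** Let $A$ consist of all $x_*(g)$ and, for every live $\mu$, two elements $x_\mu,x'_\mu\in W(\mu)\cap X^{\lambda(\mu)}$ with different $r$-th letters, for some $\lambda(\mu)\in\Lambda\cap F(\mu)$. The labels of the $x_*(g)$ are distinct and have prefixes outside $\Lambda$. The labels of $x_\mu,x'_\mu$ have the prefix $\lambda(\mu)\in\Lambda$, and the $\lambda(\mu)$ are distinct since the $F(\mu)$ are disjoint. So $\lambda$ is injective on $A$, and $A\in Y$.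

## 12. Running the protocol on the diagonal input

**Step 11 (the run leaves the live sequences).** We follow the run on $A$ through live sequences and show that it must leave them before the protocol ends. Call a live $\mu_t$ of length $t$ *realized* if in the run on $(x_{\mu_t},A)$ the first $t$ message pairs are $h_t:=h(\mu_t)$. The sequence $\mu_0=\emptyset$ is live and realized.

Suppose $\mu_t=(M_1,\dots,M_t)$ is live and realized. Then for *every* $x\in A\cap X_{h_t}$ the run on $(x,A)$ begins with $h_t$. Indeed, $P_Y$'s first message depends only on $A$, so it is $M_1$. The reply is $\rho_1(x;M_1)=v_1$, because $x\in X_{h_t}$. The next message depends on $A$ and $(M_1,v_1)$, so it is $M_2$, and so on.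

If $t<k$, let $M_{t+1}$ be $P_Y$'s next message. It depends only on $A$ and $h_t$, and lies in $\mathbb B$. If $\mu_{t+1}=\mu_tM_{t+1}$ is live, it is realized: $x_{\mu_{t+1}}\in A\cap W(\mu_{t+1})\subseteq X_{h(\mu_{t+1})}\subseteq X_{h_t}$, so its run with $A$ begins with $h_t,M_{t+1}$, and the reply is $\rho_{t+1}(x_{\mu_{t+1}};\mu_{t+1})=v_{t+1}$. If $t=k$ were reached, the distinct elements $x_{\mu_k},x'_{\mu_k}\in A\cap X_{h_k}$ would have identical transcripts with $A$, contradicting (P2).

So for some $t<k$ the sequence $\mu_t$ is live and realized, but $\mu_tM_{t+1}$ is not live. Let $e_{t+1}=e(M_{t+1})$, computed at $\mu_t$. Since $D(\mu_t)=\sum_{s\le t}\lceil(e_s+c_1)/p\rceil$, being not live means $\sum_{s\le t+1}\lceil(e_s+c_1)/p\rceil>r-2$. Each of the $t+1\le k$ terms is at most $(e_s+c_1)/p+1$, so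
$$\sum_{s\le t+1}e_s\ge(r-2-k)p-kc_1.\tag{5}$$

**Step 12 (translating depth into bits).** The charges $e_s$ are converted back into communication; here the rare replies are paid for. Choose $x\in W(\mu_t)\subseteq X^*$ with $e_{\mu_t}(M_{t+1};x)=e_{t+1}$, which exists since this value has positive probability. By the definition of $e$ as a rounding up,
$$\sum_{s\le t+1}\log\frac1{\omega(x,M_1\dots M_s)}\ge\sum_{s\le t+1}e_s-(t+1).$$
For the opposite direction use (2) for the sequence $M_1\dots M_{t+1}$ with $\Phi_{t+1}\ge1$, $\alpha(x;M_1\dots M_{t+1})\ge1$ and $\Phi_0(x)\le2b^k$. Since $x\in X_{h_t}$, with $h_s$ the length-$s$ prefix of $h_t$,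
$$\prod_{s\le t}\alpha(x;M_1\dots M_s)\ge\prod_{s\le t}2^{-|v_s|}\frac{\pi(h_{s-1})}{\pi(h_s)}=\frac{2^{-\sum_{s\le t}|v_s|}}{\pi(h_t)} .$$
Hence
$$\sum_{s\le t+1}\log\frac1{\omega(x,M_1\dots M_s)}\le\sum_{s\le t+1}|M_s|+\sum_{s\le t}|v_s|-\log\frac1{\pi(h_t)}+\log(2b^k).$$
Combining both with (5), and since $c_1,\log b=O(\log p)$,
$$\ell:=\sum_{s\le t+1}|M_s|+\sum_{s\le t}|v_s|\ \ge\ (r-2-k)p+\log\frac1{\pi(h_t)}-O(\log p).$$
Here $\ell$ is the number of bits sent in the run on $(x_{\mu_t},A)$ up to and including $M_{t+1}$.

**Step 13 (adding the bulk).** It remains to add the information that $P_Y$ still lacks. If $\pi(h_t)<\theta$, then $\log\frac1{\pi(h_t)}>(r-1)p-3\log p$ and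
$$C\ge\ell\ge(r-2-k)p+(r-1)p-O(\log p).$$
If $\pi(h_t)\ge\theta$, then by Step 11 all elements of $A\cap X_{h_t}$, of which there are at least $N_{h_t}$, share the messages $h_t,M_{t+1}$ with $\ell$ bits in total. The history $h_t$ has length $t\le k-1$, so (P3) and (4) give
$$C\ge\ell+rp-\log\frac1{\pi(h_t)}-2\ge(r-2-k)p+rp-O(\log p).$$
In both cases $C\ge(2r-k-3)p-O(\log p)$. The bounds on $\hat C_\infty$ are Lemma 0 with $q=\lceil4\log p\rceil$. For the last statement, the ratio of the bounds tends to $(2r-k-3)/r$ as $p\to\infty$, and this tends to $2$ as $r\to\infty$. $\blacksquare$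

## 13. Four messages with two layers of hashing

We now prove Theorem 3. Let $N=|X|\ge a\ge2$ and $m=\lceil2\log a\rceil+2$. $P_Y$ cannot afford to describe $a(y)$; it describes a hash function that spreads $a(y)$ thinly, taken from a list fixed in advance. We may consider only those $y$ with $a(y)\neq\emptyset$.

**Step 1 (a list of first-layer hash pairs).** We want few pairs $(\varphi,\chi)$ such that every ambiguity set is well spread by one of them. Choose $\varphi:X\to[a]$ and $\chi:X\to[a^3]$ uniformly and independently. Call the pair *good* for a set $B$ if $\chi$ is injective on $B$ and every fibre of $\varphi$ contains at most $m$ elements of $B$. Let $|B|\le a$. The map $\chi$ fails to be injective on $B$ with probability at most $\binom a2a^{-3}<\frac1{2a}\le\frac14$. Some fibre of $\varphi$ contains more than $m$ elements of $B$ with probability at most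
$$a\binom a{m+1}a^{-(m+1)}\le\frac a{(m+1)!}\le\frac a{2^m}\le\frac1{4a}\le\frac18 .$$
So a pair is bad for $B$ with probability less than $\frac12$. There are at most $N^a$ ambiguity sets, each being the image of a map $[a]\to X$. With $K=\lceil a\log N\rceil$ independent pairs, the probability that a given set has no good pair is less than $2^{-K}\le N^{-a}$. By a union bound some list of $K$ pairs contains, for every $a(y)$, a pair good for it.

**Step 2 (a list of second-layer hash functions).** We shorten the $\chi$-values of at most $m$ candidates. A uniformly random map $\psi:[a^3]\to[m^2]$ is injective on a given set of at most $m$ points with probability at least $1-\binom m2m^{-2}>\frac12$. There are at most $(a^3)^m=2^{3m\log a}$ nonempty such sets, so in the same way some family of $\lceil3m\log a\rceil$ maps contains, for each of them, a map injective on it.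

**Step 3 (the protocol and its cost).** All message lengths are fixed in advance, so (C2) holds.

1. $P_Y$ sends the index of a pair $(\varphi,\chi)$ good for $a(y)$. As $K\le2a\log N$, this takes $\lceil\log K\rceil\le\log a+\log\log N+O(1)$ bits.
2. $P_X$ sends $\varphi(x)$, which takes $\lceil\log a\rceil$ bits. Now $P_Y$ has at most $m$ candidates, with distinct $\chi$-values.
3. $P_Y$ sends the index of a map $\psi$ injective on these values. As $m\le2\log a+3$, this takes $O(1+\log(1+\log a))$ bits.
4. $P_X$ sends $\psi(\chi(x))$, which takes $\lceil2\log m\rceil=O(1+\log(1+\log a))$ bits. Now $P_Y$ knows $x$.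

The sum is $2\log a+\log\log|X|+O(1+\log(1+\log a))$, and the last statement of the theorem uses $\log a\le\hat C_\infty$. $\blacksquare$

## 14. The constant 2 when $\log\log|X|$ is small

**Proof of the Corollary.** Consider supports with $\hat C_\infty\to\infty$ and $\log\log|X|=o(\hat C_\infty)$. If $\hat C_\infty\ge1$ then $\widehat a_Y\ge2$, since with $\widehat a_Y=1$ nothing has to be sent. Theorem 3 then gives $\hat C_k\le\hat C_4\le2\hat C_\infty+o(\hat C_\infty)$ for $k\ge4$ messages. So $c=2$ is admissible.

No $c<2$ is. The supports of Theorem 2 belong to the class: from $\log|X_i|=2^q(p+\log|X_{i-1}|)$ we get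
$$\log|X_r|=p\sum_{d=1}^r2^{dq}\le rp\,2^{rq},\qquad\log\log|X_r|\le\log r+\log p+rq=O_r(\log p)=o(\hat C_\infty),$$
for fixed $r$ and $p\to\infty$, because $q=\lceil4\log p\rceil$ and $\hat C_\infty\ge rp$. Given $k$ and $c<2$, fix $r\ge k+3$ with $(2r-k-3)/r>c$. By Theorem 2, as $p\to\infty$ along these supports,
$$\frac{\hat C_k}{\hat C_\infty}\ \ge\ \frac{(2r-k-3)p-O_{k,r}(\log p)}{rp+O_r(\log p)}\ \longrightarrow\ \frac{2r-k-3}r>c ,$$
so $\hat C_k\le c\,\hat C_\infty+o(\hat C_\infty)$ fails. $\blacksquare$
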